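# Truncated Gaussians in a cell and the shaping loss of the doubly-dirty multiple access channel

Logarithms are natural (rates in nats) unless written $\log_2$. $\|V\|=\sqrt{E V^2}$ denotes the $L^2$ norm of a random variable.

## 1. A Gaussian confined to an interval of length $\Delta$

The whole lecture turns on one density. For $\lambda,\Delta>0$ let $\gamma_{\lambda,\Delta}$ be the density
$$\gamma_{\lambda,\Delta}(x)=\frac{e^{-\lambda x^2}}{m_\lambda(\Delta)},\quad x\in[-\Delta/2,\Delta/2),\qquad m_\lambda(\Delta)=\int_{-\Delta/2}^{\Delta/2}e^{-\lambda x^2}dx=\sqrt{\pi/\lambda}\;\operatorname{erf}(\sqrt\lambda\,\Delta/2).$$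
When $\sqrt\lambda\,\Delta$ is small this is nearly the uniform density on the cell; when it is large, it is nearly a full Gaussian of variance $1/(2\lambda)$. For $\beta\in(0,1)$ we weigh the mass $m_\lambda(\Delta)$ against a power of the cell length:
$$\Lambda_\beta(\lambda):=\sup_{\Delta>0}\big[\log m_\lambda(\Delta)-(1-\beta)\log\Delta\big].$$
As $\Delta\to0$ we have $m_\lambda(\Delta)\sim\Delta$, so the bracket behaves like $\beta\log\Delta\to-\infty$. As $\Delta\to\infty$ the mass stays bounded, and the bracket tends to $-\infty$ again. So the supremum is finite and attained: a definite cell length is preferred.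

**What it is for.** Two users send over a channel disturbed by two very strong interference signals, each known to one user only. A natural coding scheme reduces everything modulo $\Delta$, which confines each input to a cell. Its sum rate in strong interference will turn out to be $h(X_1)+h(X_2)-\log\Delta$ minus the noise entropy, and $\gamma_{\lambda,\Delta}$ is the input to use. The converse will produce exactly the function $\Lambda_\beta$, for arbitrary coding variables in which no cell is visible. The two computations meet.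

**Lemma 1.** Put $\rho(x)=x e^{-x^2/4}/m_1(x)$ for $x>0$.

(a) If $X$ has density $\gamma_{\lambda,\Delta}$, then $2\lambda E X^2=1-\rho(\sqrt\lambda\Delta)$ and $h(X)=\log m_\lambda(\Delta)+\lambda EX^2$.

(b) $\rho$ is a continuous, strictly decreasing bijection $(0,\infty)\to(0,1)$, and $\rho^{-1}(1-\beta)\sim\sqrt{6\beta}$ as $\beta\to0$.

(c) The supremum defining $\Lambda_\beta(\lambda)$ is attained at exactly one $\Delta$, the one with $\rho(\sqrt\lambda\Delta)=1-\beta$.

*Proof.* (a) The variable $y=\sqrt\lambda X$ has density proportional to $e^{-y^2}$ on $[-x/2,x/2]$ with $x=\sqrt\lambda\Delta$. Integration by parts gives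
$$\int_{-x/2}^{x/2}y^2e^{-y^2}dy=-\tfrac x2e^{-x^2/4}+\tfrac12m_1(x).$$
Divide by $m_1(x)$: $E y^2=\frac12-\frac12\rho(x)$, which is the first claim. The second is $h(X)=-E\log\gamma_{\lambda,\Delta}(X)$.

(b) By (a), $\rho(x)=1-2E y^2$. Enlarging the interval mixes in only values of $y^2$ larger than all the earlier ones, so $Ey^2$ is strictly increasing in $x$; it is clearly continuous. As $x\to0$ the density becomes uniform, so $Ey^2\sim x^2/12$ and $\rho(x)=1-\frac{x^2}{6}(1+o(1))$. As $x\to\infty$, $Ey^2\to\frac12$, the variance of the full Gaussian, so $\rho\to0$. Solving $1-\beta=\rho(x)$ for small $\beta$ gives $x\sim\sqrt{6\beta}$.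

(c) Since $m_\lambda'(\Delta)=e^{-\lambda\Delta^2/4}$ and $m_\lambda(\Delta)=\lambda^{-1/2}m_1(\sqrt\lambda\Delta)$, we get $\Delta\frac{d}{d\Delta}\log m_\lambda(\Delta)=\rho(\sqrt\lambda\Delta)$. So the derivative of the bracket with respect to $\log\Delta$ is $\rho(\sqrt\lambda\Delta)-(1-\beta)$, which by (b) changes sign once, from $+$ to $-$. $\square$

**The case $\beta=\frac12$.** Write $\Delta=2c/\sqrt\lambda$. Then $m_\lambda(\Delta)^2/\Delta=\frac{\pi}{\lambda}\operatorname{erf}(c)^2\cdot\frac{\sqrt\lambda}{2c}$, so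
$$2\Lambda_{1/2}(\lambda)=\log\Big(\frac{\pi}{2\sqrt\lambda}\max_{c>0}\frac{\operatorname{erf}(c)^2}{c}\Big).\tag{1}$$
By Lemma 1(c) the maximizer $c^*$ is unique and satisfies $\rho(2c^*)=\frac12$, that is, $\frac4{\sqrt\pi}c^*e^{-c^{*2}}=\operatorname{erf}(c^*)$. Numerically $c^*\approx0.98994$. We name the constant
$$\kappa:=\sqrt{\tfrac\pi2}\,\max_{c>0}\frac{\operatorname{erf}(c)^2}{c}\approx0.8901.$$

**Definition.** $H_P(\Delta)$ is the maximum differential entropy of a density on $[-\Delta/2,\Delta/2]$ with second moment at most $P$.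

**Lemma 2.** The maximum exists. If $\Delta\le\sqrt{12P}$, then $H_P(\Delta)=\log\Delta$. If $\Delta>\sqrt{12P}$, there is $\lambda>0$ such that $\gamma_{\lambda,\Delta}$ has second moment $P$, and $H_P(\Delta)=\log m_\lambda(\Delta)+\lambda P$. Always $H_P(\Delta)\le\log\Delta$ and $H_P(\Delta)<\frac12\log(2\pi eP)$; and $H_P(\Delta)\to\frac12\log(2\pi eP)$ as $\Delta\to\infty$.

*Proof.* We use Gibbs' inequality: $h(p)\le-\int p\log q$ for probability densities $p,q$. With $q$ uniform on the cell it gives $h(p)\le\log\Delta$, with equality for the uniform density, whose second moment is $\Delta^2/12$. This settles $\Delta\le\sqrt{12P}$. For $\Delta>\sqrt{12P}$, the second moment of $\gamma_{\lambda,\Delta}$ is continuous in $\lambda$, tends to $\Delta^2/12>P$ as $\lambda\to0$, and is at most $\frac1{2\lambda}\to0$ as $\lambda\to\infty$; so some $\lambda$ gives exactly $P$. With $q=\gamma_{\lambda,\Delta}$, Gibbs gives $h(p)\le\log m_\lambda(\Delta)+\lambda\int x^2p\le\log m_\lambda(\Delta)+\lambda P$, with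 equality at $p=q$. With $q$ the $\mathcal N(0,P)$ density, Gibbs gives $h(p)\le\frac12\log(2\pi eP)$, with equality only if $p=q$ almost everywhere, which bounded support forbids; since the maximum is attained, the inequality for $H_P(\Delta)$ is strict. Finally, $\gamma_{\lambda,\Delta}$ with $\lambda=\frac1{2P}$ has second moment at most $P$ by Lemma 1(a), and its entropy $\log m_\lambda(\Delta)+\lambda EX^2$ tends to $\log\sqrt{2\pi P}+\frac12$. $\square$

## 2. The channel, the single-letter region, and the shaping loss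

The doubly-dirty Gaussian multiple access channel is
$$Y=X_1+X_2+S_1+S_2+Z .$$
The noise $Z\sim\mathcal N(0,N)$ is independent of everything else. The interferences $S_i\sim\mathcal N(0,Q_i)$ are i.i.d. in time, independent of each other and of $Z$; $S_i$ is known non-causally to encoder $i$ only, and neither the other encoder nor the receiver knows it. Encoder $i$ obeys $\frac1n\sum_tX_{i,t}^2\le P_i$.

**Definition (region $\mathcal R$).** Jafar's single-letter inner bound for a MAC whose states are known at the respective encoders is the closure of the set of rate pairs $(R_1,R_2)$ with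
$$\begin{aligned}R_1&\le I(U_1;Y\mid U_2)-I(U_1;S_1),\qquad R_2\le I(U_2;Y\mid U_1)-I(U_2;S_2),\\ R_1+R_2&\le \Phi:=I(U_1,U_2;Y)-I(U_1;S_1)-I(U_2;S_2)\end{aligned}\tag{2}$$
for some joint law $P_{S_1}P_{S_2}P_{U_1,X_1|S_1}P_{U_2,X_2|S_2}P_{Y|X_1,X_2,S_1,S_2}$ with $E[X_i^2]\le P_i$. (It is display (6) of "Lattice Strategies for the Dirty Multiple Access Channel", https://typeset.io/pdf/lattice-strategies-for-the-dirty-multiple-access-channel-1exvkp7a6e.pdf.) The auxiliaries $U_i$ may be arbitrary random variables; the triples $(U_1,S_1,X_1)$, $(U_2,S_2,X_2)$ and $Z$ are independent.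

One reads $I(U_i;S_i)$ as the price user $i$ pays for letting $U_i$ depend on its interference.

Let $R^*(P_1,P_2,N,Q_1,Q_2)$ be the supremum of $R_1+R_2$ over $\mathcal R$, and
$$\bar R(P_1,P_2,N)=\limsup_{\min(Q_1,Q_2)\to\infty}R^*(P_1,P_2,N,Q_1,Q_2),$$
with the limit in $Q_1,Q_2$ taken first. For $P_1=P_2=P$ write $\bar R(P,N)$.

Here are two facts for $P_1=P_2=P$. First, a multi-letter scheme in which both users employ the same high-dimensional lattice (user 1 sends $[V_1-S_1]$ modulo the lattice, user 2 helps by sending $[-S_2]$ modulo the lattice) achieves $R_1=\frac12\log_2(P/N)$ with $R_2=0$, whatever $Q_1,Q_2$ are. Second, its one-dimensional version is a choice in (2). Let $[x]\bmod\Delta$ be the element of $[-\Delta/2,\Delta/2)$ congruent to $x$ modulo $\Delta\mathbb Z$, and $\Delta=\sqrt{12P}$. Take $U_1=V_1$ uniform on the cell and independent of $S_1$, $X_1=[U_1-S_1]\bmod\Delta$, $X_2=[-S_2]\bmod\Delta$, so that $U_i=[X_i+S_i]\bmod\Delta$, with $U_2=0$ and $I(U_1;S_1)=0$. In strong interference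 this gives $\frac12\log_2\frac PN-\frac12\log_2\frac{2\pi e}{12}+o(1)$ as $P/N\to\infty$. The difference $\frac12\log_2\frac{2\pi e}{12}\approx0.2546$ bit is the shaping loss: a cube-shaped cell is used instead of a nearly spherical one. The authors write: "We conjecture that this loss of the single-letter expression (6) is unavoidable at high SNR." Precisely: is
$$\limsup_{P/N\to\infty}\Big[\bar R(P,N)-\tfrac12\log_2\tfrac PN\Big]\le-\tfrac12\log_2\tfrac{2\pi e}{12}\ ?\tag{3}$$

The answer is no, and the exact constant can be found. Let $h(Z)=\frac12\log(2\pi eN)$.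

**Theorem A.** Let $P_1=P_2=P$. Whenever the right side is nonnegative,
$$R^*(P,P,N,Q_1,Q_2)\ge\tfrac12\log\tfrac PN+\log\kappa-\log\Big(1+\tfrac{4c^*\sqrt P}{\sqrt{2\pi\min(Q_1,Q_2)}}\Big).$$
Hence $\bar R(P,N)\ge\frac12\log\frac PN+\log\kappa$ for all $P/N>\kappa^{-2}$. Since $\kappa>\sqrt{12/(2\pi e)}$, inequality (3) is false.

**Theorem B.** For fixed $P_1,P_2>0$,
$$\lim_{N\to0}\Big[\bar R(P_1,P_2,N)+\tfrac12\log(2\pi eN)\Big]=V(P_1,P_2):=\max_{\Delta>0}\big[H_{P_1}(\Delta)+H_{P_2}(\Delta)-\log\Delta\big].$$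
For $P_1=P_2=P$, $V=\frac12\log(2\pi eP)+\log\kappa$. With $\nu=N/P$ and $\varepsilon(\mu):=(1+\mu)\log(1+\mu)-\mu\log\mu+\mu\log2$, for $P/N>\kappa^{-2}$,
$$\tfrac12\log\tfrac PN+\log\kappa\le\bar R(P,N)\le\tfrac12\log\tfrac PN+\log\kappa+\log\big(\sqrt{1+\nu}+\tfrac12\nu^{1/4}\big)+\varepsilon(\nu^{1/4}).$$

The function $\varepsilon$ is increasing, because $\varepsilon'(\mu)=\log(1+\mu)-\log\mu+\log2>0$, and $\varepsilon(0^+)=0$. So for equal powers
$$\lim_{P/N\to\infty}\big[\bar R(P,N)-\tfrac12\log_2\tfrac PN\big]=\log_2\kappa\approx-0.168\text{ bit}.$$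
About $0.087$ of the $0.2546$ bit can be recovered within $\mathcal R$, and no more.

## 3. Reduction modulo $\Delta$ and the rate of a cell

Entropies of variables on the circle $\mathbb R/\Delta\mathbb Z$ are computed with densities on $[-\Delta/2,\Delta/2)$. They are invariant under rotation and at most $\log\Delta$. A small example of the price $I(U;S)$: let $X$ be uniform on $[0,\Delta/2)$, independent of $S$, and $U=[X+S]\bmod\Delta$. Given $S=s$, $U$ is uniform on a half circle, so $h(U|S)=\log(\Delta/2)$ and $I(U;S)\le\log\Delta-\log(\Delta/2)=\log2$. If $X$ is uniform on the whole cell, the price is $0$.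

**Proposition 3.** Let $\Delta>0$. Let $X_1,X_2$ be independent of each other and of $(S_1,S_2,Z)$, with densities supported on $[-\Delta/2,\Delta/2)$, finite differential entropies, and $EX_i^2\le P_i$. Put $\delta=\log\big(1+\Delta/\sqrt{2\pi\min(Q_1,Q_2)}\big)$ and
$$R=h(X_1)+h(X_2)-\log\Delta-h(Z)-\delta.$$
If $R\ge0$, every $(R_1,R_2)$ with $R_i\ge0$ and $R_1+R_2\le R$ lies in $\mathcal R$.

*Proof.* Take $U_i=[X_i+S_i]\bmod\Delta$; this is a law of the allowed form.

**Step 1: the prices.** Given $S_i=s$, $U_i$ is a rotation of $X_i$, so $h(U_i|S_i)=h(X_i)$ and $I(U_i;S_i)=h(U_i)-h(X_i)\le\log\Delta-h(X_i)$.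

**Step 2: strong interference is nearly uniform on the circle.** Let $f$ be the $\mathcal N(0,Q_i)$ density. The density of $[S_i]\bmod\Delta$ is $\sum_kf(x+k\Delta)$, and we claim
$$\Delta\sum_kf(x+k\Delta)\le1+\Delta\max f=1+\Delta/\sqrt{2\pi Q_i}.$$
Write $x_k=x+k\Delta$ and let $x_j\le0<x_{j+1}$. As $f$ increases before $0$ and decreases after it, $\Delta f(x_k)\le\int_{x_{k-1}}^{x_k}f$ for $k\ge j+2$ and $\Delta f(x_k)\le\int_{x_k}^{x_{k+1}}f$ for $k\le j-1$. Of $f(x_j),f(x_{j+1})$, the smaller is a lower bound for $f$ on $[x_j,x_{j+1}]$, so $\Delta$ times it is at most $\int_{x_j}^{x_{j+1}}f$; the larger is at most $\max f$. The integrals are over disjoint intervals, so they sum to at most $1$. Hence the density is at most $e^\delta/\Delta$ and $h([S_i]\bmod\Delta)\ge\log\Delta-\delta$.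

**Step 3: the mutual informations.** We have $[Y]\bmod\Delta=[U_1+U_2+Z]\bmod\Delta$. Given $(U_1,U_2)$ its entropy is $h([Z]\bmod\Delta)$, and $h([Z]\bmod\Delta)\le h(Z)$: if $g$ is the density of $[Z]\bmod\Delta$ and $f_k(z)$ the value of the density of $Z$ at $z+k\Delta$, then $g=\sum_kf_k\ge f_k$, and $h(Z)=-\int\sum_kf_k\log f_k\ge-\int\sum_kf_k\log g=h([Z]\bmod\Delta)$. On the other side, condition on everything except $S_1$, that is, on $X_1,X_2,S_2,Z$. These are independent of $S_1$ and determine $U_2$, so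
$$h([Y]\bmod\Delta)\ge h([Y]\bmod\Delta\mid U_2)\ge h([S_1]\bmod\Delta)\ge\log\Delta-\delta.$$
Similarly $h([Y]\bmod\Delta\mid U_1)\ge h([S_2]\bmod\Delta)\ge\log\Delta-\delta$. By data processing, $I(U_1,U_2;Y)$, $I(U_1;Y|U_2)$ and $I(U_2;Y|U_1)$ are each at least $\log\Delta-\delta-h(Z)$.

**Step 4: assembling.** By Steps 1 and 3, $\mathcal R$ contains all nonnegative pairs with $R_i\le h(X_i)-h(Z)-\delta$ and $R_1+R_2\le R$. Since $h(X_j)\le\log\Delta$, we have $R\le h(X_i)-h(Z)-\delta$ for $i=1,2$, so the individual constraints follow from the sum constraint. $\square$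

**Three cases by hand**, with $P_1=P_2=P$ and $\delta\to0$. For uniform inputs on the cell $\Delta=\sqrt{12P}$, $R\to\log\Delta-h(Z)=\frac12\log\frac PN-\frac12\log\frac{2\pi e}{12}$: the conjectured value. For a smaller cell, $R$ is at most $\log\Delta-h(Z)$, which is worse. For a very large cell, $2h(X)-\log\Delta\le\log(2\pi eP)-\log\Delta\to-\infty$: the inputs can be nearly Gaussian, but the price $\log\Delta-h(X_i)$, paid twice, ruins the rate. The remaining possibility is a cell slightly larger than $\sqrt{12P}$.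

## 4. Enlarging the cell: first-order gain, second-order price

In an enlarged cell the input can no longer be uniform. Bend the uniform density a little: for $0\le t\le\frac12$ let
$$p_t(x)=\frac1\Delta\Big(1+t\big(1-\tfrac{12x^2}{\Delta^2}\big)\Big),\qquad|x|\le\Delta/2 .$$
It is nonnegative because $12x^2/\Delta^2\le3$. Under the uniform law, $E x^2=\Delta^2/12$ and $E x^4=\Delta^4/80$, so $12x^2/\Delta^2$ has mean $1$ and second moment $\frac{144}{80}=\frac95$. Thus $p_t$ has total mass $1$ and second moment $\frac{\Delta^2}{12}\big(1+t(1-\frac95)\big)=\frac{\Delta^2}{12}(1-\frac45t)$. This equals $P$ if $\Delta^2=12P/(1-\frac45t)$. The price is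
$$\log\Delta-h(p_t)=\int p_t\log(\Delta p_t)\le\log\int\Delta p_t^2=\log\big(1+\tfrac45t^2\big)\le\tfrac45t^2$$
by Jensen. Hence, with $X_1,X_2\sim p_t$,
$$2h(p_t)-\log\Delta\ge\log\Delta-\tfrac85t^2\ge\tfrac12\log(12P)+\tfrac25t-\tfrac85t^2 .$$
At $t=\frac18$ the gain is $\frac1{20}-\frac1{40}=\frac1{40}$ nat. By Proposition 3, $\bar R(P,N)\ge\frac12\log\frac PN-\frac12\log\frac{2\pi e}{12}+\frac1{40}$ as soon as this is positive, and (3) already fails. The requirement $I(U_i;S_i)=0$, which pins the input to be uniform, was the wrong thing to insist on.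

The best inputs for a given cell are those of Lemma 2, which leads to the sharp statement.

*Proof of Theorem A.* Put $\lambda=\frac1{4P}$ and $\Delta=2c^*/\sqrt\lambda=4c^*\sqrt P$ (about $3.96\sqrt P$, against $\sqrt{12P}\approx3.46\sqrt P$), and let $X_1,X_2$ be independent with density $\gamma_{\lambda,\Delta}$. Since $\rho(\sqrt\lambda\Delta)=\rho(2c^*)=\frac12$, Lemma 1(a) gives $2\lambda EX_i^2=\frac12$, so $EX_i^2=P$ exactly, and $h(X_i)=\log m_\lambda(\Delta)+\frac14$. By (1), in which $c^*$ attains the maximum,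
$$2h(X_1)-\log\Delta=\tfrac12+2\Lambda_{1/2}(\lambda)=\tfrac12+\log\Big(\pi\sqrt P\,\max_c\frac{\operatorname{erf}(c)^2}c\Big)=\tfrac12\log(2\pi eP)+\log\kappa,\tag{4}$$
where the last equality uses $\pi=\sqrt{2\pi}\sqrt{\pi/2}$. Subtract $h(Z)+\delta$, with $\delta=\log\big(1+4c^*\sqrt P/\sqrt{2\pi\min(Q_1,Q_2)}\big)$, and apply Proposition 3: this is the displayed bound. If $P/N>\kappa^{-2}$, its limit as $\min(Q_1,Q_2)\to\infty$ is positive, so the proviso holds for large $Q_i$ and the bound on $\bar R$ follows.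

It remains to compare constants. The alternating series of $\operatorname{erf}(1)$, stopped at a negative term, gives
$$\operatorname{erf}(1)>\tfrac2{\sqrt\pi}\big(1-\tfrac13+\tfrac1{10}-\tfrac1{42}+\tfrac1{216}-\tfrac1{1320}\big)>0.842,$$
so $\kappa\ge\sqrt{\pi/2}\,\operatorname{erf}(1)^2>1.253\cdot0.708>0.88$, while $\sqrt{12/(2\pi e)}=\sqrt{6/(\pi e)}<0.839$. $\square$

## 5. A converse that keeps one user's price, and one that does not

Now let the auxiliaries be arbitrary. We want an upper bound for $\Phi$.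

The first attempt gives the receiver user 2's signals. By independence, $h(Y|U_1,U_2)\ge h(Y|U_1,U_2,S_2,X_2)=h(T_1+Z|U_1)$, where $T_i:=X_i+S_i$. With $I(U_1;S_1)=h(S_1)-h(S_1|U_1)$ this yields
$$\Phi\le\big[h(Y)-h(S_1)\big]+\big[h(S_1|U_1)-h(T_1+Z|U_1)\big]-I(U_2;S_2).$$
There are two obstructions.

The first is the bracket $h(Y)-h(S_1)$. For $Q_1=Q_2=Q$ and fixed powers, $h(Y)\ge h(S_1+S_2+Z)-o(1)$ is possible (take $X_i=0$), so as $Q\to\infty$ the bracket can be $\frac12\log2$, and for $Q_2\gg Q_1$ it is unbounded. The cure is to reveal to the receiver a coarse quantization $A_2$ of $S_2$: this does no harm, because the part $I(U_2;A_2)$ of the price $I(U_2;S_2)$ pays for it. What remains of the price is $I(U_2;S_2|A_2)$, and the bracket becomes $o(1)$.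

The second obstruction is more serious. If we now drop the rest of user 2's price, we are left with $h(S_1|U_1)-h(W|U_1)$, where $W=T_1+Z$. Expanding $h(S_1,W|U_1)$ in two ways,
$$h(S_1|U_1)-h(W|U_1)=h(S_1|W,U_1)-h(W|S_1,U_1)\le h(S_1-W)-h(Z)\le\tfrac12\log\big(1+\tfrac{P_1}N\big),$$
since $S_1-W=-(X_1+Z)$. This shows no loss at all, and for this quantity it cannot be improved much. Indeed, use the scheme of Proposition 3 in a cell $\Delta$, and write $T_1=U_1+\Delta K$ with $K$ an integer. Then $h(S_1|U_1)=h(S_1)-I(U_1;S_1)\ge h(S_1)-\log\Delta+h(X_1)$, and $h(W|U_1)\le H(K|U_1)+h(Z)$. Moreover $H(K|U_1)=h(T_1)-h(U_1)\le h(S_1)+\frac12\log(1+P_1/Q_1)-\log\Delta+\delta$, where $h(U_1)\ge h([S_1]\bmod\Delta)\ge\log\Delta-\delta$. So the quantity is at least $h(X_1)-h(Z)-\frac12\log(1+P_1/Q_1)-\delta$, which for large $Q_1$ and then large $\Delta$ comes arbitrarily close to $\frac12\log(P_1/N)$. What we threw away meanwhile is user 2's price $h(U_2)-h(X_2)\ge\log\Delta-\delta-\frac12\log(2\pi eP_2)$, which grows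 without bound in $\Delta$.

The bound must therefore let the hidden cell size hurt. A single user's term cannot see this, because the gain sits with user 1 and the price with user 2. The way out is to use the inequality in both orders, with weights $\alpha$ and $1-\alpha$, and to regroup by user. Each user then contributes
$$a\,[\,\text{gain}\,]-(1-a)\,[\,\text{price}\,],\qquad a\in\{\alpha,1-\alpha\},$$
where gain and price involve the same variables $(U,S,X)$. The next section shows that such a combination is bounded by $\Lambda_a$.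

## 6. Randomly shifted grids and the cell lemma

The first tool replaces nearby real numbers by nearly equal integers. A fixed grid will not do: if $a=\pm\tau$ with equal probability and $b=0$, then $\lfloor a/\ell\rfloor-\lfloor b/\ell\rfloor\in\{-1,0\}$ has entropy $\log2$ for every $\tau\in(0,\ell)$. A random shift removes this.

**Lemma 4.** If $\theta$ is uniform on $[0,\ell)$ and independent of $(a,b)$, and $E|a-b|<\infty$, then $D=\lfloor\frac{a+\theta}\ell\rfloor-\lfloor\frac{b+\theta}\ell\rfloor$ has $E|D|=E|a-b|/\ell$ and $H(D)\le\varepsilon(E|a-b|/\ell)$.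

*Proof.* For $u$ uniform on $[0,1)$, $E\lfloor y+u\rfloor=y$. So given $(a,b)$, $D$ has mean $(a-b)/\ell$; it is $0$ or has the sign of $a-b$, hence $|D|$ has conditional mean $|a-b|/\ell$. Let $\mu=E|D|$. The sign of $D$ matters only if $D\ne0$, so $H(D)\le H(|D|)+P(D\ne0)\log2$, and $P(D\ne0)\le\mu$. Among laws on $\{0,1,2,\dots\}$ with mean $\mu$ the geometric law has the largest entropy, namely $(1+\mu)\log(1+\mu)-\mu\log\mu$. $\square$

The second tool is the heart of the converse. It concerns a variable $S$ in a long interval, described by a discrete $K$ which determines an approximation $t_K$ of $S$.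

**Lemma 5 (cell lemma).** Let $\alpha\in(0,1)$, $\lambda>0$. Let $S$ have a density supported in an interval $I$ of length $L$. Let $K$ be a discrete random variable jointly distributed with $S$, $H(K)<\infty$, and let $t_k\in\mathbb R$ satisfy $E(S-t_K)^2<\infty$. Then
$$h(S)-\alpha H(K)\le\lambda E(S-t_K)^2+(1-\alpha)\log L+\Lambda_\alpha(\lambda).$$

**Example.** Let $I$ consist of $n$ cells of length $\Delta$, $K$ the index of a uniformly chosen cell, $t_K$ its center, and $S-t_K$ independent of $K$ with density $\gamma_{\lambda,\Delta}$. Then $L=n\Delta$, $H(K)=\log n$, $h(S)=\log n+\log m_\lambda(\Delta)+\lambda E(S-t_K)^2$. The two sides differ by $\Lambda_\alpha(\lambda)-[\log m_\lambda(\Delta)-(1-\alpha)\log\Delta]$, so equality holds for the $\Delta$ of Lemma 1(c). The lemma says that nothing beats truncated Gaussians in equal cells.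

*Proof.* We may assume $h(S)>-\infty$. Let $p_k=P(K=k)$, keep only $k$ with $p_k>0$, and put
$$F(s)=\max_kp_k^\alpha e^{-\lambda(s-t_k)^2}\in(0,1].$$
The maximum is attained: some term is positive, and since $p_k\to0$ along an enumeration, only finitely many terms can be as large.

**Step 1: Gibbs with the reference density $F/\int_IF$.** Here $0<\int_IF\le L$. Gibbs' inequality gives $h(S)\le\log\int_IF-E\log F(S)$. Since $F(S)\ge p_K^\alpha e^{-\lambda(S-t_K)^2}$ and $-E\log p_K=H(K)$,
$$h(S)\le\log\int_IF+\alpha H(K)+\lambda E(S-t_K)^2 .$$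

**Step 2: cells appear.** Partition $I$ into the measurable sets $I_k$ where the maximum is attained at $k$, ties going to the first index in an enumeration. The function $e^{-\lambda(s-t_k)^2}$ is symmetric and decreasing about $t_k$, so among sets of measure $|I_k|$ its integral is largest over the centered interval: $\int_{I_k}e^{-\lambda(s-t_k)^2}ds\le m_\lambda(|I_k|)$ (with $m_\lambda(0)=0$).

**Step 3: Hölder chooses the cell length.** With $M=e^{\Lambda_\alpha(\lambda)}$ the definition of $\Lambda_\alpha$ says $m_\lambda(\Delta)\le M\Delta^{1-\alpha}$. By Hölder with exponents $\frac1\alpha,\frac1{1-\alpha}$,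
$$\int_IF\le\sum_kp_k^\alpha m_\lambda(|I_k|)\le\Big(\sum_kp_k\Big)^\alpha\Big(\sum_km_\lambda(|I_k|)^{\frac1{1-\alpha}}\Big)^{1-\alpha}\le\Big(M^{\frac1{1-\alpha}}\sum_k|I_k|\Big)^{1-\alpha}=ML^{1-\alpha}.$$
Take logarithms and insert in Step 1. $\square$

## 7. The upper bound for arbitrary auxiliaries

Fix $\alpha_1=\alpha\in(0,1)$, $\alpha_2=1-\alpha$, $\lambda_1,\lambda_2>0$, $L>0$ (the scale for $S$) and $\eta>0$ (the scale for $T+Z$; later $\sqrt N\ll\eta\ll\sqrt{P_i}$). Besides the chain rule we use freely that if $D$ is a discrete function of $V$ (and of the conditioning), then $h(V)=H(D)+h(V|D)$, and that $h(V)\le\log(\sqrt{2\pi e}\,\|V\|)$.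

**Finiteness.** First we make sure that all terms can be subtracted. $Y$ has finite second moment, so $I(U_1,U_2;Y)\le h(Y)-h(Z)<\infty$, and likewise $I(U_1;Y|U_2)$ and $I(U_2;Y|U_1)$ are finite. If some $I(U_i;S_i)=\infty$, then (2) allows no rate pair. So assume $I(U_i;S_i)<\infty$. Then for almost every value of $U_i$ the conditional law of $S_i$ has a density, and $h(S_i|U_i)=h(S_i)-I(U_i;S_i)$ is finite; $h(T_i+Z|U_i)$ lies between $h(Z)$ and $h(T_i+Z)<\infty$; the integer parts introduced below have finite second moments, hence finite entropies. So all entropies below are finite.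

**Step 1: revealing coarse interference, in both orders.** *This splits $\Phi$ into one term per user.* Let $A_i=\lfloor(S_i+\theta_i)/L\rfloor$, with $\theta_i\in[0,L)$ constant for now. Since $U_1$ is independent of $(U_2,S_2)$, $I(U_1,U_2;A_2)=I(U_2;A_2)$. Also $I(U_2;S_2)=I(U_2;A_2)+I(U_2;S_2|A_2)$. Therefore
$$I(U_1,U_2;Y)-I(U_2;S_2)\le I(U_1,U_2;Y,A_2)-I(U_2;S_2)=I(U_1,U_2;Y|A_2)-I(U_2;S_2|A_2).$$
As in Section 5, $h(Y|A_2,U_1,U_2)\ge h(Y|A_2,U_1,U_2,S_2,X_2)=h(T_1+Z|U_1)$. Hence
$$\Phi\le\big[h(Y|A_2)-h(S_1)\big]+h(S_1|U_1)-h(T_1+Z|U_1)-I(U_2;S_2|A_2).$$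
Since $0\le S_2+\theta_2-LA_2<L$, the variable $Y-LA_2+\theta_2=S_1+X_1+X_2+Z+(S_2+\theta_2-LA_2)$ has norm at most $\sqrt{Q_1}+\sqrt{P_1}+\sqrt{P_2}+\sqrt N+L$. Now $h(Y|A_2)\le h(Y-LA_2+\theta_2)$ and $h(S_1)=\log\sqrt{2\pi eQ_1}$, so the bracket is at most $\log\big(1+(\sqrt{P_1}+\sqrt{P_2}+L+\sqrt N)/\sqrt{Q_1}\big)$.

The same holds with the users exchanged. Take $\alpha$ times the first inequality plus $1-\alpha$ times the second, and average over $\theta_1,\theta_2$ independent, uniform on $[0,L)$, independent of everything. With $Q_{\min}=\min(Q_1,Q_2)$,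
$$\Phi\le G_1+G_2+\log\Big(1+\tfrac{\sqrt{P_1}+\sqrt{P_2}+L+\sqrt N}{\sqrt{Q_{\min}}}\Big),\tag{5}$$
$$G_i:=\alpha_i\big[h(S_i|U_i)-h(T_i+Z|U_i)\big]-(1-\alpha_i)I(U_i;S_i|A_i,\theta_i).$$
(For user 2 the price carries weight $\alpha=1-\alpha_2$, as it should.)

From here to the end of Step 5 we treat one user, drop the index, and write $a=\alpha_i$. Let $W=T+Z$, let $\vartheta$ be uniform on $[0,\eta)$ and independent of everything, and put
$$B=\Big\lfloor\frac{W+\vartheta}\eta\Big\rfloor,\qquad T'=\eta(B+\tfrac12)-\vartheta,\qquad\mathsf C=(U,\theta,\vartheta),\qquad P'=\big(\sqrt{P+N}+\tfrac\eta2\big)^2 .$$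
Then $|W-T'|\le\eta/2$. Since $S-W=-(X+Z)$ and $E(X+Z)^2\le P+N$, we get $E(S-T')^2\le P'$. The integer $B$ will play the role of $K$ in Lemma 5, and $T'$ that of $t_K$.

**Step 2: $h(W|U)$ is a discrete entropy plus the noise entropy.** Because $\vartheta$ is independent of $(W,U)$, $h(W|U)=H(B|U,\vartheta)+h(W|B,U,\vartheta)$. Since $Z$ is independent of $(U,\vartheta,T)$,
$$h(W|B,U,\vartheta)\ge h(W|B,U,\vartheta,T)=h(Z)-I(Z;B|U,\vartheta,T)\ge h(Z)-H(B|\vartheta,T).$$
Given $(\vartheta,T)$, the integer $\lfloor(T+\vartheta)/\eta\rfloor$ is known, so $H(B|\vartheta,T)\le H\big(B-\lfloor(T+\vartheta)/\eta\rfloor\big)\le\varepsilon(\sqrt N/\eta)$ by Lemma 4, as $E|W-T|=E|Z|\le\sqrt N$. Also $H(B|U,\vartheta)=H(B|\mathsf C)$, because $\theta$ is independent of $(U,\vartheta,W)$. So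
$$h(W|U)\ge H(B|\mathsf C)+h(Z)-\varepsilon(\sqrt N/\eta).\tag{6}$$

**Step 3: localizing $S$ to a cell of length $L$.** Since $A$ is a function of $(S,\theta)$, $h(S|\mathsf C)=h(S|\mathsf C,A)+H(A|\mathsf C)$. Also $H(B|\mathsf C)=H(B|\mathsf C,A)+I(A;B|\mathsf C)$. Subtract:
$$h(S|\mathsf C)-H(B|\mathsf C)=h(S|\mathsf C,A)-H(B|\mathsf C,A)+H(A|B,\mathsf C).$$
The last term is small: $T'$ is a function of $(B,\vartheta)$, so $H(A|B,\mathsf C)\le H\big(A-\lfloor(T'+\theta)/L\rfloor\big)\le\varepsilon(\sqrt{P'}/L)$ by Lemma 4, which applies because $\theta$ is independent of $(S,T')$ and $E|S-T'|\le\sqrt{P'}$. Thus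
$$h(S|\mathsf C)-H(B|\mathsf C)\le h(S|\mathsf C,A)-H(B|\mathsf C,A)+\varepsilon(\sqrt{P'}/L).\tag{7}$$

**Step 4: the price in terms of $h(S|\mathsf C,A)$.** As $\vartheta$ is independent of $(S,U,\theta)$, $I(U;S|A,\theta)=h(S|A,\theta)-h(S|\mathsf C,A)$. We claim that $S$ is nearly uniform in its cell, $h(S|A,\theta)\ge\log L-\log(1+L/\sqrt Q)$. Fix $\theta$ and let $\tilde S=L(A+v)-\theta$ with $v$ uniform on $[0,1)$ and independent. Then $h(\tilde S)=H(A)+\log L$, and $|\tilde S-S|\le L$ as both lie in the same cell. So $H(A)+\log L\le\log\big(\sqrt{2\pi e}(\sqrt Q+L)\big)=h(S)+\log(1+L/\sqrt Q)$, and $h(S|A)=h(S)-H(A)$ gives the claim. Hence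
$$I(U;S|A,\theta)\ge\log L-\log(1+L/\sqrt Q)-h(S|\mathsf C,A).\tag{8}$$

**Step 5: applying the cell lemma.** Note $h(S|U)=h(S|\mathsf C)$. Insert (6), (7), (8) in the definition of $G$. The entropy $h(S|\mathsf C,A)$ occurs with weight $a$ from the gain and $1-a$ from the price, in total $1$; the discrete entropy occurs only with weight $a$:
$$G\le h(S|\mathsf C,A)-aH(B|\mathsf C,A)-(1-a)\log L-a\,h(Z)+a\big[\varepsilon(\tfrac{\sqrt N}\eta)+\varepsilon(\tfrac{\sqrt{P'}}L)\big]+\log(1+\tfrac L{\sqrt Q}).$$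
Given a value of $(\mathsf C,A)$, $S$ lies in an interval of length $L$ and has a density, the numbers $t_b=\eta(b+\frac12)-\vartheta$ are constants, and for almost every such value the conditional entropy of $B$ and the conditional second moment of $S-T'$ are finite. Lemma 5 with parameter $a$, $K=B$, $t_B=T'$, followed by averaging, bounds $h(S|\mathsf C,A)-aH(B|\mathsf C,A)$ by $\lambda E(S-T')^2+(1-a)\log L+\Lambda_a(\lambda)$. The terms in $\log L$ cancel:
$$G\le\lambda P'+\Lambda_a(\lambda)-a\,h(Z)+a\big[\varepsilon(\tfrac{\sqrt N}\eta)+\varepsilon(\tfrac{\sqrt{P'}}L)\big]+\log(1+\tfrac L{\sqrt Q}).\tag{9}$$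

**Step 6: the limits.** Insert (9) for both users, with $P_i'=(\sqrt{P_i+N}+\eta/2)^2$, in (5). Since $\alpha_1+\alpha_2=1$, the noise terms add up to $-h(Z)+\varepsilon(\sqrt N/\eta)$. The bound does not involve the auxiliaries, and $R_1+R_2\le\Phi$, so it bounds $R^*$. Let $Q_{\min}\to\infty$ with $L$ fixed, then $L\to\infty$:
$$\bar R(P_1,P_2,N)\le\sum_{i=1}^2\big[\lambda_iP_i'+\Lambda_{\alpha_i}(\lambda_i)\big]-h(Z)+\varepsilon(\sqrt N/\eta).\tag{10}$$
With $\eta=(P_1N)^{1/4}$ we have $\sqrt N/\eta=(N/P_1)^{1/4}$, so as $N\to0$ both $\eta$ and $\sqrt N/\eta$ tend to $0$, and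
$$\limsup_{N\to0}\big[\bar R(P_1,P_2,N)+h(Z)\big]\le\sum_{i=1}^2\big[\lambda_iP_i+\Lambda_{\alpha_i}(\lambda_i)\big]\quad\text{for all }\alpha\in(0,1),\ \lambda_1,\lambda_2>0.\tag{11}$$

## 8. A common cell length makes the bounds meet

**Step 1: choosing the multipliers.** *We choose $\lambda_i$ so that the cell preferred by $\Lambda_{\alpha_i}(\lambda_i)$ carries a truncated Gaussian of power exactly $P_i$.* Put $\lambda_1=\frac\alpha{2P_1}$, $\lambda_2=\frac{1-\alpha}{2P_2}$. By Lemma 1(c) the maximizing cell lengths are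
$$\Delta_1(\alpha)=\rho^{-1}(1-\alpha)\sqrt{\tfrac{2P_1}\alpha},\qquad\Delta_2(\alpha)=\rho^{-1}(\alpha)\sqrt{\tfrac{2P_2}{1-\alpha}} .$$

**Step 2: making the two cells equal.** *The scheme needs one modulus for both users.* As $\alpha\to0$, $\rho^{-1}(1-\alpha)\sim\sqrt{6\alpha}$ gives $\Delta_1\to\sqrt{12P_1}$, while $\rho^{-1}(\alpha)\to\infty$ gives $\Delta_2\to\infty$. As $\alpha\to1$, symmetrically, $\Delta_1\to\infty$ and $\Delta_2\to\sqrt{12P_2}$. Both functions are continuous, so by the intermediate value theorem some $\alpha$ has $\Delta_1(\alpha)=\Delta_2(\alpha)=:\Delta$. Fix it.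

**Step 3: the scheme attains the right side of (11).** Let $X_i$ have density $\gamma_{\lambda_i,\Delta}$. By Lemma 1(a), $2\lambda_iEX_i^2=1-\rho(\sqrt{\lambda_i}\Delta)=\alpha_i$, so $EX_i^2=P_i$ and $h(X_i)=\log m_{\lambda_i}(\Delta)+\lambda_iP_i$. Since $\sum_i(1-\alpha_i)=1$,
$$h(X_1)+h(X_2)-\log\Delta=\sum_{i=1}^2\big[\lambda_iP_i+\log m_{\lambda_i}(\Delta)-(1-\alpha_i)\log\Delta\big]=\sum_{i=1}^2\big[\lambda_iP_i+\Lambda_{\alpha_i}(\lambda_i)\big].$$

**Step 4: conclusion for general powers.** For every $\Delta'>0$, use Proposition 3 with the maximizers of $H_{P_i}(\Delta')$ as input densities; for small $N$ and then large $Q_{\min}$ its hypothesis $R\ge0$ holds. It gives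
$$\liminf_{N\to0}\big[\bar R+h(Z)\big]\ge H_{P_1}(\Delta')+H_{P_2}(\Delta')-\log\Delta'.$$
Chaining this with (11) and Step 3,
$$\sup_{\Delta'}[\cdots]\le\liminf\le\limsup\le h(X_1)+h(X_2)-\log\Delta\le H_{P_1}(\Delta)+H_{P_2}(\Delta)-\log\Delta\le\sup_{\Delta'}[\cdots].$$
All are equal: the limit exists, and the supremum is a maximum attained at $\Delta$. This is the first claim of Theorem B.

**Step 5: equal powers.** For $P_1=P_2=P$ the value $\alpha=\frac12$ gives $\Delta_1=\Delta_2$, with $\lambda_1=\lambda_2=\frac1{4P}$ and $\Delta=4c^*\sqrt P$; by (4), $V=\frac12\log(2\pi eP)+\log\kappa$. For the bound at finite $P/N$, use (10) with $\alpha=\frac12$, $\eta=(PN)^{1/4}$ and $\lambda_1=\lambda_2=\frac1{4P'}$. Then $\sqrt N/\eta=\nu^{1/4}$, and $\eta/\sqrt P=\nu^{1/4}$ gives $P'=P\big(\sqrt{1+\nu}+\frac12\nu^{1/4}\big)^2$. By (1), the sum in (10) is $\frac12+\log\big(\pi\sqrt{P'}\max_c\operatorname{erf}(c)^2/c\big)=\frac12\log(2\pi eP')+\log\kappa$, the computation (4) with $P'$ in place of $P$. Hence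
$$\bar R(P,N)\le\tfrac12\log\tfrac{P'}N+\log\kappa+\varepsilon(\nu^{1/4}),$$
and $\frac12\log\frac{P'}N=\frac12\log\frac PN+\log\big(\sqrt{1+\nu}+\frac12\nu^{1/4}\big)$. The lower bound is Theorem A. This completes the proof of Theorem B. $\square$

## 9. The strict loss, the limiting triangle, and unequal powers

**Equal powers: some loss remains.** The limit $\log_2\kappa\approx-0.168$ is larger than $-0.2546$, but it is negative. This needs no numerics: at the optimal finite $\Delta$, $H_P(\Delta)\le\log\Delta$ gives $V\le H_P(\Delta)<\frac12\log(2\pi eP)$ by Lemma 2, that is, $\log\kappa<0$. So at high SNR in strong interference $\mathcal R$ is strictly worse than the lattice rate $\frac12\log_2\frac PN$, asymptotically by exactly $\log_2(1/\kappa)$ bits. Within $\mathcal R$ a loss is unavoidable, as the authors believed; its size is not the conjectured one.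

**The whole region.** Let $V_N=V(P_1,P_2)-\frac12\log(2\pi eN)$. For every $\tau>0$, all sufficiently small $N$, and all sufficiently large $Q_{\min}$ (depending on $N$),
$$\{R_1,R_2\ge0,\ R_1+R_2\le V_N-\tau\}\subset\mathcal R\cap\{R_1,R_2\ge0\}\subset\{R_1,R_2\ge0,\ R_1+R_2\le V_N+\tau\}.$$
The first inclusion is Proposition 3 with the inputs of Section 8, Step 3, as soon as $\delta\le\tau$ and $V_N\ge\tau$; the second is the converse. So up to $o(1)$ the region is a triangle, and in this sense the optimal sum rate is attained with $R_2=0$, user 2 being a pure helper.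

**Unequal powers.** Let $P_1\le P_2$, and compare with $\frac12\log(P_1/N)$: the asymptotic loss is $\frac12\log(2\pi eP_1)-V(P_1,P_2)$. Scaling gives $H_{s^2P}(s\Delta)=H_P(\Delta)+\log s$, so the loss depends only on $P_2/P_1$. It is strictly positive for every finite ratio: at the optimal finite $\Delta$, $H_{P_2}(\Delta)\le\log\Delta$ gives $V\le H_{P_1}(\Delta)<\frac12\log(2\pi eP_1)$. It tends to $0$ as $P_2/P_1\to\infty$: with $\Delta=\sqrt{12P_2}$ and $X_2$ uniform, $H_{P_2}(\Delta)=\log\Delta$, so $V\ge H_{P_1}(\sqrt{12P_2})$, which for fixed $P_1$ tends to $\frac12\log(2\pi eP_1)$ by Lemma 2. A strong helper can afford a large cell at no price, and in a large cell user 1's input can be nearly Gaussian.
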